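\title{Compact absolute retracts of dimension $k$ that do not embed in $\mathbb{R}^{2k}$}

\begin{abstract}
Every acyclic compact $k$-dimensional polyhedron embeds in $\mathbb{R}^{2k}$, while some contractible $k$-dimensional compacta do not. We show that good local behavior does not restore the embedding: for every $k\ge 3$ there is a $k$-dimensional compact absolute retract that embeds neither in $\mathbb{R}^{2k}$ nor in any $2k$-manifold. The space is the one-point compactification of a mapping telescope, and an embedding would produce odd integers $d_0,d_1,\dots$ with $d_j=q^2d_{j+1}$ for a fixed $q\ge2$. For $k=1$ there is no such example.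
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{compactum} is a compact metrizable space, and dimension means covering dimension: $\dim X\le k$ if every finite open cover of $X$ has a finite open refinement in which no point belongs to more than $k+1$ sets. By the Pontryagin--N\"obeling theorem every $k$-dimensional compactum embeds in $\mathbb{R}^{2k+1}$. When can one dimension be saved? It is known that every acyclic compact $k$-dimensional polyhedron embeds in $\mathbb{R}^{2k}$. It is also known that for every $k\in\mathbb{N}$ there is a contractible $k$-dimensional compactum that does not embed in $\mathbb{R}^{2k}$.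

Contractibility is a global condition and says little about small scales, where a polyhedron is a cone and a compactum can be wild. The cone over $\{0,1,\frac12,\frac13,\dots\}$ is contractible, yet a small neighborhood of an interior point of the limit segment meets infinitely many other segments in pieces that cannot be joined to each other inside the neighborhood. The following condition excludes such behavior in every degree. A compactum $X$ is \emph{homologically locally connected} (HLC) if for every $x\in X$ and every neighborhood $U$ of $x$ there is a neighborhood $V\subseteq U$ of $x$ such that the homomorphisms $\tilde H_n(V)\to\tilde H_n(U)$ induced by inclusion on reduced singular homology are trivial for all $n\ge0$. In words, cycles sufficiently close to $x$ bound close to $x$. The question we answer was posed in \cite{problem}: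

\begin{quote}
\emph{Is there, for some $k\in\mathbb{N}$, an HLC contractible $k$-dimensional compactum that does not embed in $\mathbb{R}^{2k}$?}
\end{quote}

A contractible HLC compactum has no homology in the large and none in the small, like a contractible polyhedron, so one may well guess that it embeds. The lowest dimension supports the guess.

\begin{proposition}\label{prop:one}
Every HLC contractible $1$-dimensional compactum embeds in $\mathbb{R}^2$.
\end{proposition}

From dimension $3$ on the guess is wrong, even for absolute retracts. Write $\widetilde X=X\times X\setminus\Delta$ for the space of ordered pairs of distinct points of $X$, and call a map $\Phi\colon\widetilde X\to S^{N}$ \emph{antisymmetric} if $\Phi(y,x)=-\Phi(x,y)$. An embedding $e\colon X\to\mathbb{R}^{2k}$ gives the antisymmetric map $\Phi(x,y)=(e(x)-e(y))/|e(x)-e(y)|$ to $S^{2k-1}$.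

\begin{theorem}\label{thm:main}
For every $k\ge3$ there is a compact metrizable space $X$ with $\dim X=k$ which is contractible and locally contractible (so $X$ is an absolute retract and is HLC), such that there is no continuous antisymmetric map $\widetilde X\to S^{2k-1}$. In particular $X$ does not embed in $\mathbb{R}^{2k}$. Moreover $X$ does not embed in any $2k$-manifold.
\end{theorem}

So the answer to the question is yes; examples exist for all $k\ge3$ and not for $k=1$. The case $k=2$ is not decided here.

The space $X$ is a deformed cone: an infinite sequence of mapping cylinders of one self-map of a $(k-1)$-dimensional complex $Q$, closed up by a point $\infty$ (Section~\ref{sec:tel}). An antisymmetric map assigns an integer $d_j$ to the $j$th copy of $Q$. Two mechanisms, shown separately on small examples in Section~\ref{sec:small}, make every $d_j$ odd and give $d_j=q^2d_{j+1}$ with $q\ge2$; together they are contradictory (Section~\ref{sec:nonemb}). The self-map has to multiply homology by $q$ and at the same time keep certain pairs of points apart. It is built in Section~\ref{sec:F} from a multivalued map of a sphere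 to a disc without antipodal coincidences.

\section{Conventions and standard facts}\label{sec:facts}

Homology and cohomology have integer coefficients. $S^N\subset\mathbb{R}^{N+1}$ is the unit sphere with the Euclidean distance, and $Y^{(n)}$ is the $n$-skeleton of a complex $Y$. A space is \emph{$j$-connected} if it is path connected and $\pi_l=0$ for $1\le l\le j$. A space is \emph{locally contractible} if every neighborhood $U$ of every point $x$ contains a neighborhood $V$ of $x$ whose inclusion into $U$ is null-homotopic; then $\tilde H_*(V)\to\tilde H_*(U)$ is zero, so a locally contractible compactum is HLC. A compactum is an \emph{absolute retract} (AR) if it is a retract of every metrizable space that contains it as a closed subset. We use the following facts.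

\begin{itemize}
\item[(F1)] A finite complex of dimension $d$ has covering dimension $d$. A closed subset of a compactum $X$ has dimension at most $\dim X$. If $X$ is a countable union of closed sets of dimension $\le d$, then $\dim X\le d$ (countable sum theorem).
\item[(F2)] (Hurewicz--Wallman) If $X$ is a compactum with $\dim X\le d$, every map from a closed subset of $X$ to $S^d$ extends over $X$.
\item[(F3)] (Borsuk) A finite-dimensional, contractible, locally contractible compactum is an AR.
\item[(F4)] (Borsuk) A map $g\colon S^N\to S^N$ with $g(-x)=-g(x)$ has odd degree.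
\item[(F5)] The $n$-skeleton of a contractible complex is $(n-1)$-connected. If $Y$ is $(n-1)$-connected, every map to $Y$ from a subcomplex of an $n$-dimensional complex extends over the whole complex; if moreover $n\ge2$, every class in $H_n(Y)$ is $a_*[S^n]$ for some $a\colon S^n\to Y$ (Hurewicz).
\item[(F6)] Since $S^3$ is simply connected, $\pi_j(S^3)$ is the set of free homotopy classes of maps $S^j\to S^3$. The degree identifies $\pi_3(S^3)$ with $\mathbb{Z}$, and $\pi_j(S^3)$ is finite for $j\ge4$ (Serre).
\item[(F7)] The product of a quotient map with the identity map of a locally compact Hausdorff space is a quotient map.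
\item[(F8)] \emph{Adding a sphere.} Let $E$ be an oriented closed $d$-ball, $Y$ a path connected space, $\varphi\colon E\to Y$ and $a\colon S^d\to Y$ maps. Collapsing the boundary of a smaller concentric ball to a point gives a pinch map $E\to E\vee S^d$ that is the identity on $\partial E$. After a homotopy of $a$ that makes the images of the wedge point agree, let $\varphi+a$ be the composition $E\to E\vee S^d\to Y$. It equals $\varphi$ on $\partial E$, and $(\varphi+a)_*[E,\partial E]=\varphi_*[E,\partial E]+a_*[S^d]$ in $H_d(Y,\varphi(\partial E))$. If $E\subset S^d$ with the induced orientation and $\varphi$ is the restriction of a map $S^d\to S^d$, the operation adds $\deg a$ to the degree.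
\end{itemize}

\section{Dimension one}\label{sec:one}

\begin{proof}[Proof of Proposition~\ref{prop:one}]
Let $X$ be an HLC contractible $1$-dimensional compactum. In degree $0$ the HLC condition says that every neighborhood $U$ of $x$ contains a neighborhood $V$ of $x$ any two points of which are joined by a path in $U$. For open $U$, such a $V$ lies in the component of $U$ containing $x$. Hence components of open sets are open, that is, $X$ is locally connected. Being contractible, $X$ is connected, so it is a Peano continuum (a connected, locally connected compactum).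

Suppose $C\subset X$ is a simple closed curve and $\varphi\colon C\to S^1$ a homeomorphism. By (F2), $\varphi$ extends to $\bar\varphi\colon X\to S^1$, and $\varphi^{-1}\bar\varphi$ is a retraction of $X$ onto $C$. A retract of a contractible space is contractible and $C$ is not, so there is no such curve. A Peano continuum without simple closed curves is called a dendrite, and every dendrite embeds in $\mathbb{R}^2$ (Wa\.zewski).
\end{proof}

\section{Compactified telescopes}\label{sec:tel}

Let $Q$ be a nonempty finite simplicial complex of dimension $n$ and $\phi\colon Q\to Q$ a map. The \emph{mapping telescope} $T$ of $\phi$ is the quotient of $\bigsqcup_{j\ge0}Q\times[j,j+1]$ in which the point $(x,j+1)$ of $Q\times[j,j+1]$ is identified with the point $(\phi(x),j+1)$ of $Q\times[j+1,j+2]$. Every point of $T$ has exactly one representative $(x,s)\in Q\times[j,j+1)$ with $j=\lfloor s\rfloor$; we denote it by $[x,s]$ and call $s$ its \emph{height}, a continuous function on $T$. The canonical maps are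
\[
\chi_j\colon Q\times[j,j+1]\to T,\qquad \chi_j(x,s)=[\phi^{\lfloor s\rfloor-j}(x),s].
\]
Let $X(\phi)=T\cup\{\infty\}$ be the one-point compactification, and give $\infty$ the height $\infty$. For $\phi=\mathrm{id}$ we get $T=Q\times[0,\infty)$, and $X(\mathrm{id})$ is the cone over $Q$ with vertex $\infty$. In general a point moves upward as in a cone, except that $\phi$ is applied at each integer height:
\[
\theta_a[x,s]=[\phi^{\lfloor s+a\rfloor-\lfloor s\rfloor}(x),s+a]\quad(0\le a<\infty),\qquad\theta_a(\infty)=\infty,\qquad\theta_\infty\equiv\infty .
\]
The exponents and the heights add up, so $\theta_a\theta_{a'}=\theta_{a+a'}$; also $\theta_0=\mathrm{id}$ and $\theta_1[x,j]=[\phi(x),j+1]$.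

\begin{proposition}\label{prop:tel}
The space $X=X(\phi)$ is a compact AR of dimension $n+1$; it is contractible and locally contractible. The map $\theta\colon X\times[0,\infty]\to X$ is continuous. The sets $X_{\ge j}$ of points of height at least $j$ are homeomorphic to $X$, and every neighborhood of $\infty$ contains one of them.
\end{proposition}

\begin{proof}
\emph{Neighborhoods in $T$.} The sets $Q\times[0,1)$ and $Q\times(j,j+1)$ are open and saturated, and the quotient map is injective on them, so they are mapped homeomorphically onto open subsets of $T$. For an integer $j\ge1$, an open set $W\subseteq Q$ and $0<\delta<1$ put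
\[
V_{W,\delta}=\{[x,s]: j-\delta<s<j,\ \phi(x)\in W\}\cup\{[x,s]: j\le s<j+\delta,\ x\in W\}.
\]
This set is open: its preimage is $\phi^{-1}(W)\times(j-\delta,j]$ under $\chi_{j-1}$, is $W\times[j,j+\delta)$ under $\chi_j$, and is empty under the other $\chi_l$. The sets $V_{W,\delta}$ with $W\ni y$ form a base at $[y,j]$. Indeed, let $O\ni[y,j]$ be open. Then $\chi_j^{-1}(O)\supseteq W_1\times[j,j+\delta_1)$ for some open $W_1\ni y$. The open set $\chi_{j-1}^{-1}(O)$ contains the compact set $\phi^{-1}(y)\times\{j\}$, hence a set $G\times(j-\delta_2,j]$ with $G\supseteq\phi^{-1}(y)$ open. Then $W_2=Q\setminus\phi(Q\setminus G)$ is open, contains $y$ and satisfies $\phi^{-1}(W_2)\subseteq G$. So $V_{W_1\cap W_2,\min(\delta_1,\delta_2)}\subseteq O$.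

\emph{Metrizability.} The space $T$ is Hausdorff: points of different heights are separated by the height; two points of the same height lie in one of the open product sets above, or have integer height $j\ge1$ and are separated by $V_{W,\delta}$, $V_{W',\delta}$ with $W\cap W'=\emptyset$. The closed set $\{s\le R\}$ lies in the image of finitely many cylinders $Q\times[j,j+1]$, and a Hausdorff continuous image of a compactum is a compactum. So $\{s\le R\}$ is a compactum, $T$ is locally compact, and $T$ is second countable as the union of the open sets $\{s<j\}$. Compact subsets of $T$ have bounded height, so the sets $\{s>R\}\cup\{\infty\}$ form a base at $\infty$. Thus $X$ is compact, Hausdorff and second countable, hence metrizable.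

\emph{Dimension.} $X$ is the union of $\{\infty\}$ and the compacta $\chi_j(Q\times[j,j+1-\frac1l])$, $j\ge0$, $l\ge2$, which are homeomorphic to $Q\times[0,1]$. By (F1), $\dim X=n+1$.

\emph{Continuity of $\theta$.} Let $l\ge j$, $(x,s)\in Q\times[j,j+1]$ and $s+a\in[l,l+1]$. Then
\[
\theta_a\chi_j(x,s)=[\phi^{\lfloor s+a\rfloor-j}(x),s+a]=\chi_l(\phi^{\,l-j}(x),s+a).
\]
So $(x,s,a)\mapsto\theta_a\chi_j(x,s)$ is continuous on each of the closed sets $\{s+a\in[l,l+1]\}$, $l\ge j$, which form a locally finite cover of $Q\times[j,j+1]\times[0,\infty)$. By (F7), $\theta$ is continuous on the open set $T\times[0,\infty)$. At a point $(y,a)$ with $y=\infty$ or $a=\infty$ it is continuous because the height of $\theta_{a'}(y')$ is at least the maximum of $a'$ and the height of $y'$.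

\emph{Contractibility.} The map $\theta$ is a homotopy from the identity to the constant map $\infty$. It preserves each set $\{s>R\}\cup\{\infty\}$, so these sets are contractible too, and $X$ is locally contractible at $\infty$. At points of non-integer height or height $0$, $X$ is locally the product of the locally contractible space $Q$ with an interval. At $[y,j]$ with $j\ge1$ an integer, the formulas $\chi_{j-1}(x,s)\mapsto\chi_{j-1}(x,(1-b)s+bj)$ and $\chi_j(x,s)\mapsto\chi_j(x,(1-b)s+bj)$, $0\le b\le1$, both fix the points of height $j$, and by (F7) they define a deformation of $V_{W,\delta}$ inside itself onto $W\times\{j\}$. Hence, if $W\subseteq W'$ contracts in $W'$, then $V_{W,\delta}$ contracts in $V_{W',\delta}$. So $X$ is locally contractible, and it is an AR by (F3).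

\emph{Self-similarity.} The shift $[x,s]\mapsto[x,s+j]$, $\infty\mapsto\infty$, carries $\chi_l$ to $\chi_{l+j}$, so it is a continuous injection of the compactum $X$ onto $X_{\ge j}$, hence a homeomorphism.
\end{proof}

It is convenient to reach $\infty$ at time $1$, so we put $\Theta_\gamma=\theta_{\gamma/(1-\gamma)}$ for $0\le\gamma\le1$, with $\Theta_1\equiv\infty$. For real $t$ let $t^+=\max(t,0)$ and $t^-=\max(-t,0)$.

\section{Two small cases and the plan}\label{sec:small}

An antisymmetric map $\Phi\colon\widetilde X\to S^N$ is tested by maps $G\colon S^N\to\widetilde X$, through the integer $\deg\Phi G$. The first example shows how to force this integer to be odd.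

\begin{example}[The triod]\label{ex:triod}
Let $\xi=e^{2\pi i/3}$ and let $Y\subset\mathbb{C}$ be the union of the segments $[0,\xi^j]$, $j=0,1,2$, the cone over $P=\{1,\xi,\xi^2\}$. Define $u\colon S^1\to Y$ by
\[
u(\xi^je^{\pm i\pi t/3})=(1-t)\,\xi^j,\qquad 0\le t\le1 .
\]
So $u$ fixes $P$ and sends the set $P^*$ of midpoints of the three arcs to the vertex $0$ (Figure~\ref{fig:triod}). One point of each antipodal pair has the form $x=\xi^je^{i\pi t/3}$, and then $-x=\xi^{j+2}e^{-i\pi(1-t)/3}$. Thus $u(x)=(1-t)\xi^j$ and $u(-x)=t\xi^{j+2}$ lie on different legs and are not both $0$, so $u(x)\ne u(-x)$. For any antisymmetric $\Phi\colon\widetilde Y\to S^1$ the map $g(x)=\Phi(u(x),u(-x))$ satisfies $g(-x)=-g(x)$, and $\deg g$ is odd by (F4). This alone is no contradiction. For the inclusion $Y\subset\mathbb{C}$ we have $u(x)-u(-x)=\xi^j\bigl((1-t)+te^{i\pi/3}\bigr)$, so $g(x)$ and $x$ lie on a common arc of length $\pi/3$, $g$ is homotopic to the identity, and $\deg g=1$.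
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.3]
\draw (0,0) circle (1);
\fill (0:1) circle (0.055) (120:1) circle (0.055) (240:1) circle (0.055);
\filldraw[fill=white] (60:1) circle (0.055) (180:1) circle (0.055) (300:1) circle (0.055);
\draw[thick] (20:0.93)--(20:1.07) (200:0.93)--(200:1.07);
\node at (20:1.22) {$x$};
\node at (200:1.28) {$-x$};
\draw[->] (1.6,0.25)--(2.2,0.25) node[midway,above] {$u$};
\begin{scope}[xshift=3.4cm]
\draw[thick] (0,0)--(0:1) (0,0)--(120:1) (0,0)--(240:1);
\fill (0:1) circle (0.055) (120:1) circle (0.055) (240:1) circle (0.055);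
\filldraw[fill=white] (0,0) circle (0.055);
\draw[->,dashed] (240:0.333)--(0:0.667);
\node at (0.67,0.2) {$u(x)$};
\node at (-0.62,-0.24) {$u(-x)$};
\end{scope}
\end{tikzpicture}
\caption{The map $u$ from the circle to the triod fixes the three black points and sends the three white points to the center. Antipodal points go to different legs and never both to the center. The direction of the dashed vector $u(x)-u(-x)$ makes one full turn as $x$ goes once around the circle.}\label{fig:triod}
\end{figure}

The second example shows how a telescope makes a degree infinitely divisible.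

\begin{example}[Two spheres]\label{ex:spheres}
Let $n\ge1$, $q\ge2$, let $Q=\Sigma\sqcup\Sigma'$ be two copies of $S^n$, let $\phi$ map each of them to itself with degree $q$, and let $X=X(\phi)$. The join $\Sigma*\Sigma'\cong S^{2n+1}$ is the quotient of $\Sigma\times\Sigma'\times[-1,1]$ in which $y$ is forgotten at $t=1$ and $y'$ at $t=-1$. Define
\[
G_j(y,y',t)=\bigl(\Theta_{t^+}[y,j],\ \Theta_{t^-}[y',j]\bigr).
\]
At $t=1$ this is $(\infty,[y',j])$ and at $t=-1$ it is $([y,j],\infty)$, so $G_j$ is a map on the join. For finite $a$ the two coordinates of $(\theta_a\times\theta_a)G_j$ are distinct: they lie over different spheres and are not both $\infty$. Let $\Phi\colon\widetilde X\to S^{2n+1}$ be any map and $d_j=\deg\Phi G_j$. Then $G_j$ is homotopic in $\widetilde X$ to $(\theta_1\times\theta_1)G_j=G_{j+1}\circ(\phi*\phi)$. The map $\phi*\phi$ is the composition of $\phi*\mathrm{id}$ and $\mathrm{id}*\phi$, each an iterated suspension of a map of degree $q$. Hence $d_j=q^2d_{j+1}$, the integer $d_0$ is divisible by every power of $q$, and $d_0=0$. Again there is no contradiction, since nothing makes $d_0$ nonzero.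
\end{example}

We want both effects in one space. In Example~\ref{ex:triod}, $P$ is the $n$-skeleton of a triangulation of $S^{2n+1}$ for $n=0$, and the pairs that have to be distinct in the cone come from antipodal points. In general the role of $\Sigma\times\Sigma'$ passes to the set of almost antipodal pairs of points of $P$. The self-map has to multiply $n$-dimensional homology by $q$, and it must not identify the two points of such a pair, or the flow $\theta_a\times\theta_a$ would run into the diagonal. For $n=0$ this is impossible, since $\phi(y)-\phi(y')$ is not divisible by $q$ in $H_0$ of a finite set unless it is zero; this agrees with Proposition~\ref{prop:one}.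

A \emph{radial triangulation} of $S^N$ is a finite geometric simplicial complex $K$ in $\mathbb{R}^{N+1}\setminus0$ such that radial projection is a homeomorphism $|K|\to S^N$ and the vertices of each simplex are linearly independent. We identify $|K|$ with $S^N$ and measure distances in $S^N$; the \emph{mesh} is the largest diameter of a projected simplex. The mesh can be made arbitrarily small: take an iterated barycentric subdivision of the boundary of an $(N+1)$-simplex with $0$ in its interior. Each of its simplices lies in a hyperplane missing $0$, where affinely independent points are linearly independent.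

\begin{proposition}\label{prop:key}
Let $n\ge2$ and $N=2n+1$. There are a number $\varepsilon\in(0,\frac14]$, a radial triangulation $K$ of $S^N$ of mesh less than $\varepsilon$ with $n$-skeleton $P$, an $(n-1)$-connected finite $n$-dimensional simplicial complex $Q$ containing $P$ as a subcomplex, an integer $q\ge2$ and a map $F\colon P\to Q$ such that, with $\iota\colon P\to Q$ the inclusion,
\begin{itemize}
\item[(a)] $F_*=q\,\iota_*\colon H_n(P)\to H_n(Q)$;
\item[(b)] $F(p)\ne F(p')$ whenever $p,p'\in P$ and $|p+p'|\le2\varepsilon$.
\end{itemize}
\end{proposition}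

We first deduce Theorem~\ref{thm:main}, and prove Proposition~\ref{prop:key} in Section~\ref{sec:F}.

\section{The obstruction to embedding}\label{sec:nonemb}

Fix $k\ge3$, put $n=k-1$ and $N=2n+1=2k-1$, and take the data of Proposition~\ref{prop:key}. By (F5), $F$ extends to a map $\bar F\colon Q\to Q$; this is the only use of the connectivity of $Q$. Let $X=X(\bar F)$. By Proposition~\ref{prop:tel}, $X$ is a contractible, locally contractible compactum of dimension $k$, an AR, and HLC. Let
\[
Z=\{(p,p')\in P\times P:\ |p+p'|\le2\varepsilon\},
\]
the compact set of almost antipodal pairs. Both $(\iota\times\iota)(Z)$ and $(F\times F)(Z)$ miss the diagonal $\Delta_Q$ of $Q\times Q$: the first because $|p+p|=2>2\varepsilon$, the second by (b).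

\subsection{A dual skeleton disjoint from its antipode}

To imitate the map $u$ of Example~\ref{ex:triod} we need a set $P^*\subset S^N$ whose complement retracts to $P$ by small moves, and which can be sent to $\infty$ without creating a coincidence: $P^*\cap(-P^*)=\emptyset$. Recall that a \emph{derived subdivision} $K'$ of $K$ is given by a choice of a point $b_\tau$ in the relative interior of each simplex $\tau$; its simplices are the convex hulls of $b_{\tau_0},\dots,b_{\tau_r}$ for chains $\tau_0\subsetneq\dots\subsetneq\tau_r$. The simplices of $K'$ with all $\dim\tau_l\le n$ form a subdivision of $P$. Let $P^*$ be the subcomplex formed by those with all $\dim\tau_l\ge n+1$. Such chains have at most $n+1$ elements, so $\dim P^*\le n$, and two $n$-dimensional complexes in general position in $S^{2n+1}$ should be disjoint. Since $P^*$ and $-P^*$ cannot be moved independently, we argue directly.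

\begin{lemma}\label{lem:dual}
The points $b_\tau$ can be chosen so that $P^*\cap(-P^*)=\emptyset$.
\end{lemma}

\begin{proof}
For $\dim\tau\le n$ take barycenters. List the simplices of dimension $\ge n+1$ in an order of nondecreasing dimension, and choose $b_\tau$ successively, avoiding every linear subspace that is spanned by previously chosen points $b_{\tau'}$, $\dim\tau'\ge n+1$, and does not contain $\operatorname{span}\tau$. This is possible: there are finitely many such subspaces, none contains the affine hull of $\tau$ (otherwise it would contain $\operatorname{span}\tau$), so each meets the affine hull in a proper affine subspace or not at all, and finitely many of those do not cover the relative interior of $\tau$.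

Suppose $x,-x\in P^*$. Then $x$ and $-x$, as vectors in $\mathbb{R}^{N+1}$, are linear combinations with positive coefficients of the points $b_\tau$ over nonempty chains $\mathcal{C}_1$, $\mathcal{C}_2$ of simplices with dimensions in $[n+1,2n+1]$. Adding, we get $\sum_{\tau\in\mathcal{C}}a_\tau b_\tau=0$ with $\mathcal{C}=\mathcal{C}_1\cup\mathcal{C}_2$ and all $a_\tau>0$. Let $e\le n+1$ be the larger of $|\mathcal{C}_1|$, $|\mathcal{C}_2|$, and let $\tau_0\in\mathcal{C}$ be the element whose point was chosen last. It has maximal dimension in $\mathcal{C}$. A chain of $e$ simplices of dimension $\ge n+1$ contains one of dimension $\ge n+e$, so $\dim\tau_0\ge n+e$, and $\dim\operatorname{span}\tau_0\ge n+e+1$ by linear independence of the vertices. The other points $b_\tau$, $\tau\in\mathcal{C}\setminus\{\tau_0\}$, number at most $2e-1\le n+e$, so their span does not contain $\operatorname{span}\tau_0$ and was avoided by $b_{\tau_0}$. This contradicts the relation, in which $a_{\tau_0}\ne0$.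
\end{proof}

For $x\in S^N=|K'|$ with barycentric coordinates $x_v$ let $\ell(x)$ be the sum of the $x_v$ over the vertices $v$ of $P^*$, so that $\ell^{-1}(1)=P^*$. For $x\notin P^*$ let $\varrho(x)\in P$ be the point with coordinates $x_v/(1-\ell(x))$ at the vertices $v\notin P^*$ and $0$ at the others. Both $\ell$ and $\varrho\colon S^N\setminus P^*\to P$ are continuous. The points $x$ and $\varrho(x)$ lie in a common simplex of $K$, so $|x-\varrho(x)|<\varepsilon$, and $|\varrho(x)+\varrho(-x)|\le|\varrho(x)-x|+|\varrho(-x)+x|<2\varepsilon$. Thus
\begin{equation}\label{eq:Z}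
(\varrho(x),\varrho(-x))\in Z\qquad\text{for }x\notin P^*\cup(-P^*).
\end{equation}
By Lemma~\ref{lem:dual} the continuous function $\min(\ell(x),\ell(-x))$ is less than $1$ on $S^N$, hence less than some $c\in(0,1)$. Put
\[
\gamma(x)=\Bigl(\frac{\ell(x)-c}{1-c}\Bigr)^{+}\in[0,1].
\]
Then $\gamma^{-1}(1)=P^*$, and for every $x$ at least one of $\gamma(x)$, $\gamma(-x)$ is zero.

\subsection{The odd degrees}

For a map $\psi\colon P\to Q$ and $j\ge0$ define $u^\psi_j\colon S^N\to X$ by
\[
u_j^\psi(x)=\Theta_{\gamma(x)}[\psi\varrho(x),j]\quad(x\notin P^*),\qquad u_j^\psi(x)=\infty\quad(x\in P^*).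
\]
This map is continuous: off $P^*$ it is a composition of continuous maps, and as $x$ approaches $P^*$ the height $j+\gamma(x)/(1-\gamma(x))$ tends to $\infty$. Since the maps $\theta_a$ commute and $\theta_1[p,j]=[F(p),j+1]$ for $p\in P$,
\begin{equation}\label{eq:flow}
\theta_1u^\iota_j=u^F_{j+1}.
\end{equation}

\begin{lemma}\label{lem:apart}
$\theta_au^\iota_j(x)\ne\theta_au^\iota_j(-x)$ for all $x\in S^N$, $j\ge0$ and $0\le a\le1$.
\end{lemma}

\begin{proof}
If one of $\gamma(x)$, $\gamma(-x)$ is positive, the other is zero and the two points have different heights. If both are zero, then $x\notin P^*\cup(-P^*)$, and the points are $[\varrho(\pm x),j+a]$ for $a<1$ and $[F\varrho(\pm x),j+1]$ for $a=1$. They are distinct by \eqref{eq:Z}, because $(\iota\times\iota)(Z)$ and $(F\times F)(Z)$ miss $\Delta_Q$.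
\end{proof}

Suppose now that $\Phi\colon\widetilde X\to S^N$ is antisymmetric. By the case $a=0$ of the lemma, $g_j(x)=\Phi(u^\iota_j(x),u^\iota_j(-x))$ is defined. It satisfies $g_j(-x)=-g_j(x)$, so $d_j=\deg g_j$ is odd by (F4). This is the only use of antisymmetry.

\subsection{The relation between consecutive degrees}

\begin{lemma}\label{lem:deg}
$d_j=q^2d_{j+1}$ for all $j\ge0$.
\end{lemma}

\begin{proof}
For $\psi\in\{\iota,F\}$ put $G_\psi(x)=(u^\psi_{j+1}(x),u^\psi_{j+1}(-x))$. Then $\Phi G_\iota=g_{j+1}$. By Lemma~\ref{lem:apart} and \eqref{eq:flow}, $G_F$ maps to $\widetilde X$, and $\Phi(\theta_au_j^\iota(x),\theta_au_j^\iota(-x))$, $0\le a\le1$, is a homotopy from $g_j$ to $\Phi G_F$. So it suffices to prove $G_{F*}[S^N]=q^2G_{\iota*}[S^N]$ in $H_N(\widetilde X)$.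

In Example~\ref{ex:spheres} the corresponding maps differed by a self-map of the source. Here we have only the homological relation (a), and the homology of $\widetilde X$ is out of reach. We therefore factor both maps through a space $M$, built like the join in that example, whose $N$th homology is detected in $H_{2n}(Q\times Q)$, where (a) applies.

\emph{The space $M$.} Triangulate $Q\times Q$ with mesh smaller than the distance from the compact set $(\iota\times\iota)(Z)\cup(F\times F)(Z)$ to $\Delta_Q$, and let $\Omega$ be the union of the closed simplices meeting this set. It is a subcomplex that contains the set and misses $\Delta_Q$. Let $Q_+,Q_-$ be copies of $Q$ and let $M$ be the quotient of $\Omega\times[-1,1]\sqcup Q_+\sqcup Q_-$ by $(y,y',1)\sim y'\in Q_+$ and $(y,y',-1)\sim y\in Q_-$. The coordinate $t$ extends to $M$ with $t=\pm1$ on $Q_\pm$. Define $\kappa\colon M\to\widetilde X$ by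
\[
\kappa(y,y',t)=\bigl(\Theta_{t^+}[y,j+1],\ \Theta_{t^-}[y',j+1]\bigr),
\]
$\kappa(y')=(\infty,[y',j+1])$ on $Q_+$ and $\kappa(y)=([y,j+1],\infty)$ on $Q_-$. These formulas respect the identifications and are continuous by Proposition~\ref{prop:tel}. The values avoid the diagonal: for $t\ne0$ the heights differ, and for $t=0$ we have $y\ne y'$.

\emph{The factorization.} Let $t(x)=\gamma(x)-\gamma(-x)$ on $S^N$. As one of the two terms vanishes, $t(x)^+=\gamma(x)$ and $t(x)^-=\gamma(-x)$, and $t(x)=\pm1$ exactly on $\pm P^*$. Define $\widehat G_\psi\colon S^N\to M$ by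
\[
\widehat G_\psi(x)=\begin{cases}(\psi\varrho(x),\psi\varrho(-x),t(x)),& x\notin P^*\cup(-P^*),\\ \psi\varrho(-x)\in Q_+,& x\in P^*,\\ \psi\varrho(x)\in Q_-,& x\in-P^*,\end{cases}
\]
which makes sense by \eqref{eq:Z}. Comparing formulas gives $G_\psi=\kappa\widehat G_\psi$, and $t\widehat G_\psi(x)=t(x)$. Continuity has to be checked on $\pm P^*$, where one of $\varrho(\pm x)$ is undefined. Let $x_l\to x\in P^*$; for large $l$ we have $x_l\notin-P^*$, and $\psi\varrho(-x_l)\to\psi\varrho(-x)$ because $-x\notin P^*$. This settles the terms with $x_l\in P^*$, so assume $x_l\notin P^*$. Then $t(x_l)\to1$, and by compactness of $\Omega$ every subsequence has a subsequence along which $(\psi\varrho(x_l),\psi\varrho(-x_l),t(x_l))$ converges in $\Omega\times[-1,1]$ to some $(y,\psi\varrho(-x),1)$, which represents $\widehat G_\psi(x)$ whatever $y$ is. Hence $\widehat G_\psi(x_l)\to\widehat G_\psi(x)$. For $x\in-P^*$ exchange the two coordinates.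

\emph{Reduction to $Q\times Q$.} The open sets $\{t>-\frac12\}$ and $\{t<\frac12\}$ cover $M$ and deformation retract onto $Q_+$ and $Q_-$ along the $t$-segments. Their intersection is $\Omega\times(-\frac12,\frac12)\simeq\Omega$. Since $N>n=\dim Q$, we have $H_N(Q_\pm)=0$, and the Mayer--Vietoris sequence shows that $\partial\colon H_N(M)\to H_{2n}(\Omega)$ is injective. Since $\dim(Q\times Q)=2n$, we have $H_{2n+1}(Q\times Q,\Omega)=0$, so $H_{2n}(\Omega)\to H_{2n}(Q\times Q)$ is injective too.

The preimage of the cover under $\widehat G_\psi$ is the cover $\{t(x)>-\frac12\}$, $\{t(x)<\frac12\}$ of $S^N$, which does not depend on $\psi$. Let $\nu=\partial[S^N]\in H_{2n}(\{|t(x)|<\frac12\})$, and let $\bar\nu\in H_{2n}(Z)$ be its image under $x\mapsto(\varrho(x),\varrho(-x))$. On $\{|t(x)|<\frac12\}$ the composition of $\widehat G_\psi$ with the projection to $\Omega$ is this map followed by $\psi\times\psi$. By naturality of the Mayer--Vietoris sequence,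
\[
\partial\,\widehat G_{\psi*}[S^N]=(\psi\times\psi)_*\bar\nu\in H_{2n}(\Omega),\qquad\psi=\iota,F.
\]

\emph{The factor $q^2$.} In the K\"unneth formula for $H_{2n}(P\times P)$ the only tensor term is $H_n(P)\otimes H_n(P)$, as $\dim P=n$. The Tor terms have total degree $2n-1$, so each nonzero candidate involves $H_n(P)=Z_n(P)$, which is free, and they vanish. So the image of $\bar\nu$ in $H_{2n}(P\times P)$ is a sum of cross products $\sum z_l\times z'_l$ with $z_l,z_l'\in H_n(P)$. By (a),
\[
\sum F_*z_l\times F_*z'_l=q^2\sum\iota_*z_l\times\iota_*z'_l\quad\text{in }H_{2n}(Q\times Q).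
\]
The two injections give first $(F\times F)_*\bar\nu=q^2(\iota\times\iota)_*\bar\nu$ in $H_{2n}(\Omega)$ and then $\widehat G_{F*}[S^N]=q^2\widehat G_{\iota*}[S^N]$ in $H_N(M)$. Apply $\kappa_*$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $\Phi$ exists, Lemma~\ref{lem:deg} gives $d_0=q^{2j}d_j$ for all $j$, with $d_j$ odd and hence nonzero. Then $|d_0|\ge q^{2j}\ge4^j$ for all $j$, which is absurd. So there is no antisymmetric map $\widetilde X\to S^{2k-1}$, and $X$ does not embed in $\mathbb{R}^{2k}$. Suppose $X$ embeds in a $2k$-manifold, possibly with boundary. A chart around the image of $\infty$ is homeomorphic to a subset of $\mathbb{R}^{2k}$ and, by Proposition~\ref{prop:tel}, contains a copy $X_{\ge j}$ of $X$. This contradicts what was just proved.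
\end{proof}

\begin{remark}
The values of $\bar F$ outside $P$ play no role, because two points are compared by their $Q$-coordinates only at heights in $[j,j+1]$, where they come from $P$. The condition $q\ge2$ is essential: $F=\iota$ satisfies (a) and (b) with $q=1$, and $\bar F=\mathrm{id}$ gives the cone over $Q$, an acyclic polyhedron, which embeds in $\mathbb{R}^{2k}$.
\end{remark}

\section{Multiplying homology without antipodal coincidences}\label{sec:F}

We prove Proposition~\ref{prop:key}; throughout, $n\ge2$ and $N=2n+1$.

\subsection{A first attempt}

One cannot map every $n$-simplex to itself with degree $q$: from $F_\#\sigma=q\sigma$ we would get $F_\#\partial\sigma=q\,\partial\sigma$, and so on down to the vertices, while a cellular map sends a vertex to one vertex. Instead we leave $P^{(n-1)}$ fixed and add a sphere to each $n$-simplex as in (F8), so that $F_\#\sigma=\sigma-\zeta_\sigma$ with $\zeta_\sigma$ an $n$-cycle of $Q$. With $q=1+m$, condition (a) asks that $\sum z_\sigma\zeta_\sigma=-mz$ for every cycle $z=\sum z_\sigma\sigma$ of $P$.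

This alone is easy. Let $Q$ be the $n$-skeleton of the cone $v*P$ and let $\zeta_\sigma=-m\,\partial(v*\sigma)=-m\sigma+m\,v*\partial\sigma$, so that $\sigma$ is wrapped $m$ more times around the boundary of the simplex $v*\sigma$. Then $\sum z_\sigma\zeta_\sigma=-mz+m\,v*\partial z=-mz$. But every $F(\sigma)$ passes through $v$, and (b) fails. Algebraically, $\rho\mapsto-m\,v*\rho$ is a chain homotopy from $m$ times the inclusion to the chain map that sends each vertex to $mv$ and all other simplices to $0$. To repair (b) we spread $v$ out to a space $D$, and look for a chain map $\mathcal{S}$ from $P$ to $D$ that sends each vertex to $m$ points counted with signs, kills $n$-cycles, and sends almost antipodal simplices to disjoint parts of $D$. The join $P*D$ then replaces the cone.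

Let $D\subset\mathbb{C}$ be the closed unit disc. A map $S^N\to D$ separating antipodal points would be a natural source of $\mathcal{S}$. For $N\ge2$ there is none: $\varphi$ would give the odd map $x\mapsto(\varphi(x)-\varphi(-x))/|\varphi(x)-\varphi(-x)|$ to $S^1\subset S^N$, of degree $0$, against (F4). But we are allowed $m$ values. We describe a multivalued map by an equation: if $f\colon S^N\times D\to\mathbb{C}$ satisfies $f(x,\zeta)=\zeta^m$ for $\zeta\in\partial D$, then $f(x,\cdot)$ has $m$ zeros in the algebraic count, and we want $f(x,\cdot)$ and $f(-x,\cdot)$ to have no common zero. Splitting $f=h+r$ into the parts that are even and odd in $x$, this says that $(h,r)\ne(0,0)$ everywhere, and on the boundary $(h,r)=(\zeta^m,0)$.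

\begin{remark}\label{rem:interval}
An interval in place of the disc does not work. Let $N\ge1$ and $f\colon S^N\times[-1,1]\to\mathbb{R}$ with $f(x,\pm1)=\pm1$, and suppose $f(x,\cdot)$ and $f(-x,\cdot)$ have no common zero. The path $z\mapsto(f(x,z),f(-x,z))$ in $\mathbb{R}^2\setminus0$ sweeps an angle that is an odd multiple of $\pi$, depends continuously on $x$, hence is constant, and changes sign under $x\mapsto-x$, which reflects the path in the diagonal. This is a contradiction.
\end{remark}

\subsection{A multivalued map from the sphere to the disc}

Let $S^3\subset\mathbb{C}^2$ be the unit sphere and $\beta(h,r)=(h,-r)$. Call a map $\Psi\colon S^N\times D\to S^3$ \emph{$(N,m)$-admissible} if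
\begin{equation}\label{eq:adm}
\Psi(-x,z)=\beta\Psi(x,z),\qquad\Psi(x,\zeta)=(\zeta^m,0)\ \text{ for }\zeta\in\partial D .
\end{equation}
For $N=1$, with $S^1\subset\mathbb{C}$, the map $\Psi_1(x,z)=(z,x\sqrt{1-|z|^2})$ is $(1,1)$-admissible. Here $h+r$ vanishes exactly when $z=-x/\sqrt2$, so the multivalued map is an ordinary map $S^1\to D$. For larger $N$ there are obstructions in the homotopy groups of $S^3$, and we kill them at the cost of increasing $m$.

\begin{lemma}\label{lem:adm}
For every $N\ge1$ there is an $(N,m)$-admissible map for some $m\ge1$.
\end{lemma}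

\begin{proof}
\emph{Multiplying $m$.} For $l\ge1$ let $\mu_l(h,r)=(h^l,r)/|(h^l,r)|$, a self-map of $S^3$. It commutes with $\beta$ and sends $(\zeta^m,0)$ to $(\zeta^{lm},0)$, so $\mu_l\Psi$ is $(N,lm)$-admissible if $\Psi$ is $(N,m)$-admissible. The degree of $\mu_l$ is the local degree at $0$ of the holomorphic map $(h,r)\mapsto(h^l,r)$; a small value $(b,0)$, $b\ne0$, has $l$ preimages, all regular and, the map being holomorphic, all of sign $+1$. So $\deg\mu_l=l$. In the topological group $S^3$ the pointwise product of based maps $S^j\to S^3$ represents their sum in $\pi_j(S^3)$, so the power map $y\mapsto y^l$ induces multiplication by $l$ on every $\pi_j(S^3)$. In particular it has degree $l$ and is homotopic to $\mu_l$ by (F6). Hence $\mu_l$ induces multiplication by $l$ on every $\pi_j(S^3)$.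

\emph{The obstruction.} Let $\Psi$ be $(N,m)$-admissible and let $S^{N+1}_+$ be the closed upper hemisphere of $S^{N+1}$, with boundary $S^N$. The boundary of the $(N+3)$-ball $S^{N+1}_+\times D$ is $S^N\times D\cup S^{N+1}_+\times\partial D\cong S^{N+2}$. On it let $\Psi^\partial$ be $\Psi$ on the first piece and $(x,\zeta)\mapsto(\zeta^m,0)$ on the second, and let $o(\Psi)\in\pi_{N+2}(S^3)$ be its class. As $(\mu_l\Psi)^\partial=\mu_l\Psi^\partial$, we have $o(\mu_l\Psi)=l\,o(\Psi)$. If $o(\Psi)=0$, extend $\Psi^\partial$ over $S^{N+1}_+\times D$ and then over the lower hemisphere by the rule $\Psi(-x,z)=\beta\Psi(x,z)$. The two definitions agree on the equator by \eqref{eq:adm}, and the boundary condition holds on the lower hemisphere because $\beta(\zeta^m,0)=(\zeta^m,0)$. The result is $(N+1,m)$-admissible.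

\emph{From $N=1$ to $N=2$.} Here $o(\Psi)=\deg\Psi^\partial\in\mathbb{Z}$, and no multiple of a nonzero integer vanishes. The map $\Psi_1^\partial$ sends $S^1\times\operatorname{int}D$ homeomorphically onto $\{r\ne0\}$ and the rest into the circle $\{r=0\}$, so $o(\Psi_1)=b=\pm1$. Let $\Psi=\mu_2\Psi_1$, with $o(\Psi)=2b$. Choose a closed $3$-ball $E$ in the product of the open upper semicircle with $\operatorname{int}D$, and let $E'$ be its image under $\alpha(x,z)=(-x,z)$; it is disjoint from $E$. Replace $\Psi|_E$ by $\Psi|_E+a$ with $\deg a=-b$, as in (F8), and replace $\Psi|_{E'}=\beta\circ\Psi|_E\circ\alpha$ by $\beta\circ(\Psi|_E+a)\circ\alpha$. Then \eqref{eq:adm} still holds. The first change adds $-b$ to the degree. So does the second, because $\alpha$ preserves the orientation of $S^1\times D$ (it rotates the circle by $\pi$) and $\beta$, being complex linear, preserves the orientation of $S^3$. The new obstruction is $0$. Such symmetric changes alter the degree by even numbers, which is why $\mu_2$ was applied first.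

\emph{From $N$ to $N+1$ for $N\ge2$.} The group $\pi_{N+2}(S^3)$ is finite by (F6); if $l$ is its order, then $o(\mu_l\Psi)=0$.
\end{proof}

Fix an $(N,m)$-admissible map $\Psi=(h,r)$ for $N=2n+1$, and put $f=h+r$ and $A=f^{-1}(0)\subset S^N\times D$. Give $D$ its standard orientation and let $\omega\in H^2(\mathbb{C},\mathbb{C}^*)$, $\mathbb{C}^*=\mathbb{C}\setminus0$, be the generator with $\langle\omega,[D,\partial D]\rangle=1$. Since $f(x,\zeta)=\zeta^m$ on $\partial D$, the compact set $A$ misses $S^N\times\partial D$, and
\begin{equation}\label{eq:degm}
\langle f(x,\cdot)^*\omega,[D,\partial D]\rangle=m\qquad(x\in S^N),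
\end{equation}
because $H_2(\mathbb{C},\mathbb{C}^*)\cong H_1(\mathbb{C}^*)$ records the winding number of the boundary curve. If $(x,z)$ and $(-x,z)$ were both in $A$, then $h+r=0=h-r$ at $(x,z)$, which is impossible in $S^3$. So $|x+y|+|z-z'|$ is positive on the compact set $A\times A$, and there is $\eta>0$ with
\begin{equation}\label{eq:eta}
|x+y|+|z-z'|\ge2\eta\qquad\text{for all }(x,z),(y,z')\in A .
\end{equation}

\subsection{Carriers}

We make the multivalued map combinatorial by assigning to each simplex of $S^N$ a subcomplex of $D$ that approximates its set of values. Let $L$ be a triangulation of $D$ by curvilinear simplices of diameter less than $\eta$, let $\partial L$ be the subcomplex triangulating $\partial D$, and let $\operatorname{sd}L$ be the barycentric subdivision, with vertices $\hat\lambda$, $\lambda\in L$, and simplices given by chains. Put $\varepsilon=\min(\eta/4,1/4)$, let $K$ be a radial triangulation of $S^N$ of mesh less than $\varepsilon$, and let $P=K^{(n)}$. All simplices are closed. For $\rho\in K$ let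
\[
\Lambda_\rho=\{\lambda\in L:\ (\rho\times\lambda)\cap A\ne\emptyset\},
\]
and let $B_\rho$ be the subcomplex of $\operatorname{sd}L$ consisting of the simplices all of whose vertices are of the form $\hat\lambda$ with $\lambda\in\Lambda_\rho$. If $\lambda\in\Lambda_\rho$, every simplex containing $\lambda$ is in $\Lambda_\rho$; if $\rho'\subseteq\rho$, then $B_{\rho'}\subseteq B_\rho$.

Let $J=P*\operatorname{sd}L$ be the simplicial join: its vertices are those of $P$ and of $\operatorname{sd}L$, and a simplex is spanned by a simplex of $P$ and a simplex of $\operatorname{sd}L$, one of which may be empty. As $\operatorname{sd}L$ is contractible, $J$ is homotopy equivalent to the cone over $P$ and so is contractible. Let $Q=J^{(n)}$; it contains $P$, is $n$-dimensional, and is $(n-1)$-connected by (F5). For $\rho\in P$ let $Y_\rho=\rho*B_\rho\subseteq J$. This subcomplex is a cone with any vertex of $\rho$ as apex, hence contractible, and $Y_{\rho'}\subseteq Y_\rho$ for $\rho'\subseteq\rho$.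

\begin{lemma}\label{lem:carrier}
If $\sigma,\tau\in P$, $p\in\sigma$, $p'\in\tau$ and $|p+p'|\le2\varepsilon$, then $Y_\sigma\cap Y_\tau=\emptyset$.
\end{lemma}

\begin{proof}
Subcomplexes that meet share a vertex. If it is a vertex of $\sigma$ and $\tau$, then $|p-p'|<2\varepsilon$ and $2=|2p|\le|p+p'|+|p-p'|<4\varepsilon\le1$, which is false. Otherwise it is $\hat\lambda$ with $\lambda\in\Lambda_\sigma\cap\Lambda_\tau$, and there are $(x,z),(y,z')\in A$ with $x\in\sigma$, $y\in\tau$, $z,z'\in\lambda$. Then $|x+y|\le|x-p|+|p+p'|+|y-p'|<4\varepsilon\le\eta$ and $|z-z'|<\eta$, contradicting \eqref{eq:eta}.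
\end{proof}

\subsection{The chain map}

In a transverse picture, a vertex $v$ of $P$ is sent to the zeros of $f(v,\cdot)$ counted with signs, an edge to the curves traced by the zeros, and a triangle to the region they sweep. To avoid transversality we represent the zero set by the cohomology class $f^*\omega$ and dualize in the direction of $D$ on the chain level.

\begin{lemma}\label{lem:chain}
There is a chain map $\mathcal{S}\colon C_*(P)\to C_*(\operatorname{sd}L)$ such that
\begin{itemize}
\item[(i)] $\mathcal{S}(\rho)\in C_*(B_\rho)$ for every simplex $\rho$ of $P$;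
\item[(ii)] for every vertex $v$ the coefficients of the $0$-chain $\mathcal{S}(v)$ add up to $m$;
\item[(iii)] $\mathcal{S}(z)=0$ for every $z\in Z_n(P)$.
\end{itemize}
\end{lemma}

\begin{proof}
Orient all simplices of $K$ and $L$, the $2$-simplices of $L$ by the orientation of $D$. The cells $\rho\times\lambda$ make $S^N\times D$ a cell complex with cellular chain complex $C_*(K)\otimes C_*(L)$ and $\partial(\rho\times\lambda)=\partial\rho\times\lambda+(-1)^{\dim\rho}\rho\times\partial\lambda$. Let $U$ be the union of the closed cells disjoint from $A$. It is a subcomplex containing $S^N\times\partial D$, and $f$ maps $(S^N\times D,U)$ to $(\mathbb{C},\mathbb{C}^*)$. Let $w$ be a cellular $2$-cocycle vanishing on the cells of $U$ that represents $f^*\omega\in H^2(S^N\times D,U)$.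

\emph{Slices of $w$.} For a $d$-chain $c$ of $K$ with $d\le2$ define $w_c\in C^{2-d}(L,\partial L)$ by $w_c(\lambda)=w(c\times\lambda)$; it vanishes on $\partial L$ since $S^N\times\partial D\subseteq U$. Let $\delta$ be the coboundary, $\delta y=y\circ\partial$. For $\dim\rho=d$ and $\dim\lambda=3-d$ the cocycle condition reads $0=w(\partial\rho\times\lambda)+(-1)^dw(\rho\times\partial\lambda)$. Hence
\begin{equation}\label{eq:slice}
\delta w_\rho=w_{\partial\rho}\ (d=1),\qquad\delta w_\rho=-w_{\partial\rho}\ (d=2),\qquad w_{\partial\rho}=0\ (d=3).
\end{equation}

\emph{Dual cells.} Let $[\cdot:\cdot]$ denote incidence numbers, $\partial\lambda=\sum_e[\lambda:e]e$. The group $C^b(L,\partial L)$ has as a basis the cochains $\lambda^\vee$ dual to the $b$-simplices not in $\partial L$, and $\delta e^\vee=\sum_{\lambda}[\lambda:e]\lambda^\vee$, the sum over simplices of the next dimension. From now on $\lambda$, $e$, $v$ denote a $2$-simplex, an edge and a vertex of $L$ not in $\partial L$, and $<$ is the face relation. Define $\mathfrak{D}\colon C^b(L,\partial L)\to C_{2-b}(\operatorname{sd}L)$ by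
\[
\mathfrak{D}\lambda^\vee=\hat\lambda,\qquad\mathfrak{D}e^\vee=\sum_{\lambda>e}[\lambda:e]\langle\hat e,\hat\lambda\rangle,\qquad\mathfrak{D}v^\vee=\sum_{v<e<\lambda}[e:v][\lambda:e]\langle\hat v,\hat e,\hat\lambda\rangle .
\]
These chains are the center of $\lambda$, an arc crossing $e$, and a polygon around $v$. We claim $\partial\mathfrak{D}=\mathfrak{D}\delta$. An edge $e$ not in $\partial L$ lies in exactly two $2$-simplices, coherently oriented, so $\sum_{\lambda>e}[\lambda:e]=0$. Therefore $\partial\mathfrak{D}e^\vee=\sum_{\lambda>e}[\lambda:e](\hat\lambda-\hat e)=\sum_{\lambda>e}[\lambda:e]\hat\lambda=\mathfrak{D}\delta e^\vee$. For a vertex $v$ not in $\partial L$, no edge at $v$ is in $\partial L$, and $\partial\langle\hat v,\hat e,\hat\lambda\rangle=\langle\hat e,\hat\lambda\rangle-\langle\hat v,\hat\lambda\rangle+\langle\hat v,\hat e\rangle$. In $\partial\mathfrak{D}v^\vee$ the coefficient of $\langle\hat v,\hat e\rangle$ is $[e:v]\sum_{\lambda>e}[\lambda:e]=0$. The coefficient of $\langle\hat v,\hat\lambda\rangle$ is minus the coefficient of $v$ in $\partial\partial\lambda$, which is $0$. What remains is $\sum_{e>v}[e:v]\,\mathfrak{D}e^\vee=\mathfrak{D}\delta v^\vee$.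

\emph{Definition of $\mathcal{S}$.} For a $d$-chain $c$ of $P$ put $\mathcal{S}(c)=\mathfrak{D}w_c$ if $d=0,1$, $\mathcal{S}(c)=-\mathfrak{D}w_c$ if $d=2$, and $\mathcal{S}(c)=0$ if $d\ge3$. By \eqref{eq:slice}, for $d=1$ we get $\partial\mathcal{S}\rho=\mathfrak{D}\delta w_\rho=\mathfrak{D}w_{\partial\rho}=\mathcal{S}\partial\rho$; for $d=2$ we get $\partial\mathcal{S}\rho=-\mathfrak{D}\delta w_\rho=\mathfrak{D}w_{\partial\rho}=\mathcal{S}\partial\rho$; for $d=3$ we get $\mathcal{S}\partial\rho=-\mathfrak{D}w_{\partial\rho}=0=\partial\mathcal{S}\rho$; for $d\ge4$ both sides are zero by definition.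

(i) The chain $\mathcal{S}(\rho)$ is a combination of the duals of simplices $\lambda'\in L$ with $w(\rho\times\lambda')\ne0$. For such $\lambda'$ the cell $\rho\times\lambda'$ is not in $U$, so $\lambda'\in\Lambda_\rho$. The vertices of the chain $\mathfrak{D}(\lambda'^\vee)$ are barycenters of simplices containing $\lambda'$, all of which are in $\Lambda_\rho$.

(ii) For a vertex $v_0$ of $P$ the sum is $\sum_\lambda w(v_0\times\lambda)$, the value of $w$ on the relative cycle $v_0\times[D,\partial D]$, which is $m$ by \eqref{eq:degm}.

(iii) If $n\ge3$, then $\mathcal{S}=0$ on $C_n(P)$. If $n=2$, then $\mathcal{S}(z)\in Z_2(\operatorname{sd}L)=H_2(D)=0$, since $\operatorname{sd}L$ is $2$-dimensional.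
\end{proof}

\subsection{The map $F$}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
The data $\varepsilon$, $K$, $P$, $Q$ have been chosen; put $q=1+m\ge2$. Regard $\mathcal{S}$ and $m$ times the inclusion as chain maps $C_*(P)\to C_*(J)$; both send $\rho$ into $C_*(Y_\rho)$. We construct a homotopy between them inside the carriers, as in the acyclic carrier theorem: homomorphisms $\Gamma\colon C_d(P)\to C_{d+1}(J)$, $0\le d\le n-1$, with
\begin{equation}\label{eq:Gamma}
\Gamma(\rho)\in C_{d+1}(Y_\rho),\qquad\partial\Gamma(\rho)=\mathcal{S}(\rho)-m\rho-\Gamma(\partial\rho),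
\end{equation}
the last term being absent for $d=0$. For a vertex $v$ the coefficients of $\mathcal{S}(v)-mv$ add up to $0$ by Lemma~\ref{lem:chain}(ii), so this chain bounds in the connected complex $Y_v$. Let $1\le d\le n$, suppose $\Gamma$ is defined in dimensions less than $d$, and for a $d$-simplex $\rho$ put $\zeta_\rho=\mathcal{S}(\rho)-m\rho-\Gamma(\partial\rho)$. It lies in $C_d(Y_\rho)$ since the carriers of the faces are contained in $Y_\rho$. By \eqref{eq:Gamma} applied to the chain $\partial\rho$, whose boundary is zero,
\[
\partial\zeta_\rho=\mathcal{S}(\partial\rho)-m\,\partial\rho-\partial\Gamma(\partial\rho)=0 .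
\]
If $d\le n-1$, the cycle $\zeta_\rho$ bounds a chain $\Gamma(\rho)$ in the contractible complex $Y_\rho$. For $d=n$ we keep the cycles $\zeta_\sigma\in Z_n(Y_\sigma)=H_n(Y_\sigma^{(n)})$. For $z=\sum z_\sigma\sigma\in Z_n(P)$, Lemma~\ref{lem:chain}(iii) gives
\[
\sum z_\sigma\zeta_\sigma=\mathcal{S}(z)-mz-\Gamma(\partial z)=-mz .
\]

The complex $Y_\sigma^{(n)}\subseteq Q$ is $(n-1)$-connected, so by (F5) there is $a_\sigma\colon S^n\to Y_\sigma^{(n)}$ with $a_{\sigma*}[S^n]=-\zeta_\sigma$. Let $F\colon P\to Q$ be the inclusion on $P^{(n-1)}$ and $\iota|_\sigma+a_\sigma\colon\sigma\to Y^{(n)}_\sigma$ on each $n$-simplex $\sigma$. The map $F$ is cellular, and by (F8) it acts on cellular $n$-chains by $F_\#\sigma=\sigma-\zeta_\sigma$. For $z\in H_n(P)=Z_n(P)$ we obtain $F_*z=z-\sum z_\sigma\zeta_\sigma=(1+m)z$ in $Z_n(Q)=H_n(Q)$, which is (a). Finally $F(\rho)\subseteq Y_\rho$ for every simplex $\rho$ of $P$, so (b) follows from Lemma~\ref{lem:carrier}.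
\end{proof}

\begin{remark}
The hypothesis $k\ge3$, that is $n\ge2$, is needed in Lemma~\ref{lem:chain}(iii). For $n=1$ the chain $\mathcal{S}(z)$ is a $1$-cycle in the subdivided disc; it bounds in $D$, but nothing forces it to vanish in $H_1(Q)=Z_1(J)$. The appeal to Hurewicz's theorem is not an obstacle, since only surjectivity is used and $\pi_1\to H_1$ is onto. By Remark~\ref{rem:interval} the disc cannot be traded for an interval.
\end{remark}

\begin{remark}
In the proof of Lemma~\ref{lem:adm} the number $m$ becomes even at the passage to $N=2$ and stays even, so $q$ is odd. The relation $d_j=q^2d_{j+1}$ is therefore compatible with the parity of the $d_j$, and for any finite number of levels it can be solved in odd integers. The contradiction needs infinitely many levels converging to the point $\infty$.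
\end{remark}

\begin{thebibliography}{1}
\bibitem{problem}
\emph{On embeddability of contractible $k$-dimensional compacta into $\mathbb{R}^{2k}$}, \texttt{https://repovs.fmf.uni-lj.si/files/2022/09/KaRe01.pdf}
\end{thebibliography}
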